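\title{The resolution limit of total variation minimization on the torus exceeds $1/m$}

\begin{abstract}
A finite sum of point masses on the torus is observed through its trigonometric moments of order at most $m$ and is reconstructed by minimizing the total variation norm. Let $\delta_m$ be the critical separation: the infimum of the $\delta$ such that the reconstruction is exact for every measure on every $\delta$-separated finite set. We disprove the conjecture that $m\delta_m\to1$. The counterexample has amplitudes $\pm1$ and a bounded number of point masses; it comes from a lattice in which a single gap is lengthened. We also show that $m\delta_m$ converges, and we identify the limit $\kappa_*$ as the threshold of an interpolation problem for entire functions of exponential type, with $1<\kappa_*\le1.26$.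
\end{abstract}

\section{The problem and the results}

Let $\mathbb{T}=\mathbb{R}/\mathbb{Z}$, and let $\mathcal{M}(\mathbb{T})$ be the space of complex Radon measures on $\mathbb{T}$ with the total variation norm $\|\mu\|_{\mathrm{TV}}=|\mu|(\mathbb{T})$. For an integer $m\ge1$, the vector $y(\mu)\in\mathbb{C}^{2m+1}$ of trigonometric moments of $\mu$ has the entries
\[
y_k(\mu)=\int_{\mathbb{T}}e^{-2\pi ikt}\,d\mu(t),\qquad k=-m,\dots,m .
\]
Suppose that $\mu=\sum_{x\in X}c_x\delta_x$ is supported on a finite set $X\subset\mathbb{T}$, with $c_x\in\mathbb{C}$, and that only $y=y(\mu)$ is known. Many measures have these moments, and one selects among them by the convex program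
\begin{equation}\label{eq:tv}
\min_{\nu\in\mathcal{M}(\mathbb{T})}\|\nu\|_{\mathrm{TV}}\quad\text{subject to}\quad y(\nu)=y .
\end{equation}
We call $X$ \emph{$m$-recoverable} if every measure $\mu$ supported on $X$ is the unique minimizer of \eqref{eq:tv} with input $y(\mu)$.

Recovery fails when points are too close. The measure $\delta_0-\delta_d$ has norm $2$ and moments of modulus at most $2\pi md$, so the measure $\sum_ky_ke^{2\pi ikt}\,dt$ has the same moments and norm at most $2\pi m(2m+1)d$, which is less than $2$ for small $d$. One therefore measures $X$ by its minimal wrap-around separation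
\[
\Delta_{\mathbb{T}}(X)=\min_{x\ne x'\in X}|x-x'|_{\mathbb{T}},\qquad |t|_{\mathbb{T}}=\min_{n\in\mathbb{Z}}|t-n|,
\]
with $\Delta_{\mathbb{T}}(X)=+\infty$ if $|X|\le1$. Let $D_m$ be the set of all $\delta>0$ such that every finite $X\subset\mathbb{T}$ with $\Delta_{\mathbb{T}}(X)\ge\delta$ is $m$-recoverable; no bound on $|X|$ is imposed. A larger $\delta$ leaves fewer sets to test, so $D_m$ is upward closed. The \emph{critical separation} is $\delta_m=\inf D_m$.

The natural unit of length is $1/m$, the shortest period among the observed exponentials, and equally spaced points suggest the constant: the set of $n$ equally spaced points is $m$-recoverable exactly when its separation $1/n$ is at least $1/m$ (Example~\ref{ex:lattice}). Equally spaced points are the densest configuration with a given separation, so one expects them to be the worst case. It is conjectured in \cite{thesis} that \eqref{eq:tv} recovers every measure on $X$ if and only if $\Delta_{\mathbb{T}}(X)\ge\frac1m+o(\frac1m)$ as $m\to\infty$. Read as a worst-case threshold, the conjecture says that $m\delta_m\to1$,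 that is, that both of the following hold.
\begin{enumerate}
\item[(i)] There is a sequence $\varepsilon_m$ with $m\varepsilon_m\to0$ such that, for every $m$, every finite $X\subset\mathbb{T}$ with $\Delta_{\mathbb{T}}(X)\ge\frac1m+\varepsilon_m$ is $m$-recoverable.
\item[(ii)] For every $c<1$ and every sufficiently large $m$ there is a finite $X\subset\mathbb{T}$ with $\Delta_{\mathbb{T}}(X)\ge\frac cm$ that is not $m$-recoverable.
\end{enumerate}
Since $D_m$ is upward closed, (i) says that $\limsup m\delta_m\le1$ and (ii) says that $\liminf m\delta_m\ge1$.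

The conjecture is false. Call $\Lambda\subset\mathbb{R}$ \emph{$\Delta$-separated} if distinct points of $\Lambda$ are at distance at least $\Delta$.

\begin{theorem}\label{thm:disproof}
There are $\varepsilon_0>0$, an integer $m_0$, a finite $1$-separated set $\Lambda_0\subset\mathbb{R}$ and signs $u\colon\Lambda_0\to\{\pm1\}$ such that for every $m\ge m_0$ the set $X_m=\frac{1+\varepsilon_0}{m}\Lambda_0\bmod1$ satisfies $\Delta_{\mathbb{T}}(X_m)\ge\frac{1+\varepsilon_0}{m}$, while
\[
\mu_m=\sum_{\lambda\in\Lambda_0}u_\lambda\,\delta_{(1+\varepsilon_0)\lambda/m}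
\]
is not a minimizer of \eqref{eq:tv} with input $y(\mu_m)$. Hence $m\delta_m\ge1+\varepsilon_0$ for all $m\ge m_0$. Statement \emph{(i)} is false, statement \emph{(ii)} is true, and $m\delta_m\not\to1$.
\end{theorem}

The sequence $m\delta_m$ does have a limit, which is described by a problem on the real line. For $\tau>0$ let $\mathcal{B}_\tau$ be the set of entire functions $f$ with
\[
|f(z)|\le e^{2\pi\tau|\operatorname{Im}z|}\qquad(z\in\mathbb{C}).
\]
These functions are bounded by $1$ on $\mathbb{R}$, and $e^{2\pi isz}\in\mathcal{B}_\tau$ for real $s$ exactly when $|s|\le\tau$; thus $\tau$ plays the role of the degree. A function $u$ on a set is \emph{unimodular} if $|u|=1$ everywhere on it.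

\begin{theorem}\label{thm:limit}
Let $P(\Delta)$ be the statement: for every $\Delta$-separated $\Lambda\subset\mathbb{R}$ and every unimodular $u$ on $\Lambda$ there is $f\in\mathcal{B}_1$ with $f=u$ on $\Lambda$. Let $\kappa_*=\inf\{\Delta>0:P(\Delta)\}$. Then
\[
\lim_{m\to\infty}m\,\delta_m=\kappa_*\qquad\text{and}\qquad1<\kappa_*\le1.26 .
\]
\end{theorem}

The bound $1.26$ rests on a theorem of Fernandez-Granda \cite{FG}; the rest is proved here. We do not determine $\kappa_*$, and the bound $\kappa_*>1$ comes from a compactness argument that yields no explicit $\varepsilon_0$.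

Section~\ref{sec:dual} turns recovery into interpolation by bounded trigonometric polynomials, and Section~\ref{sec:line} rescales this problem to the line. The core of the paper is Section~\ref{sec:gap}, where interpolation in $\mathcal{B}_1$ is shown to fail on a lattice with one long gap. The theorems follow in Sections~\ref{sec:disproof} and~\ref{sec:limit}.

\section{Dual certificates}\label{sec:dual}

Let $\mathcal{T}_m$ be the space of trigonometric polynomials $\sum_{|k|\le m}q_ke^{2\pi ikt}$. It is spanned by the functions that define the moments, so $y(\nu)=y(\mu)$ if and only if $\int Q\,d\nu=\int Q\,d\mu$ for all $Q\in\mathcal{T}_m$. For a finite set $X\subset\mathbb{T}$ and a unimodular $u$ on $X$, a \emph{certificate of degree $m$ for $(X,u)$} is a $Q\in\mathcal{T}_m$ with $|Q|\le1$ on $\mathbb{T}$ and $Q=u$ on $X$. Certificates are necessary for minimality, and certificates with a strict inequality are sufficient for recovery.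

\begin{lemma}\label{lem:nec}
If $\mu=\sum_{x\in X}\bar u_x\delta_x$ is a minimizer of \eqref{eq:tv} with input $y(\mu)$, then $(X,u)$ has a certificate of degree $m$.
\end{lemma}

\begin{proof}
Give $\mathcal{T}_m\subset C(\mathbb{T})$ the supremum norm and let $\ell(Q)=\int Q\,d\mu$, so that $\|\ell\|\le\|\mu\|_{\mathrm{TV}}=|X|$. By the Hahn--Banach theorem $\ell$ extends to $C(\mathbb{T})$ with the same norm, and by the Riesz representation theorem the extension is integration against some $\nu\in\mathcal{M}(\mathbb{T})$ with $\|\nu\|_{\mathrm{TV}}=\|\ell\|$. Then $y(\nu)=y(\mu)$, and minimality gives $|X|\le\|\nu\|_{\mathrm{TV}}=\|\ell\|$. So $\|\ell\|=|X|$. The unit ball of the finite-dimensional space $\mathcal{T}_m$ is compact, so some $Q$ in it, after multiplication by a unimodular constant, satisfies $\sum_x\bar u_xQ(x)=\ell(Q)=|X|$. Each of the $|X|$ terms has modulus at most $1$, so each equals $1$, and $Q(x)=u_x$.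
\end{proof}

\begin{lemma}\label{lem:suff}
Let $|X|\le2m+1$. Suppose that for every unimodular $u$ on $X$ and every $p\in\mathbb{T}\setminus X$ there is a certificate $Q$ of degree $m$ for $(X,u)$ with $|Q(p)|<1$. Then $X$ is $m$-recoverable.
\end{lemma}

\begin{proof}
Let $\mu=\sum_{x\in X}c_x\delta_x$, put $u_x=\bar c_x/|c_x|$ if $c_x\ne0$ and $u_x=1$ otherwise, and for $p\notin X$ let $Q_p$ be a certificate for $(X,u)$ with $|Q_p(p)|<1$. If $y(\nu)=y(\mu)$, then
\[
\|\mu\|_{\mathrm{TV}}=\sum_xc_xu_x=\int Q_p\,d\mu=\int Q_p\,d\nu\le\int|Q_p|\,d|\nu|\le\|\nu\|_{\mathrm{TV}},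
\]
so $\mu$ is a minimizer. If $\|\nu\|_{\mathrm{TV}}=\|\mu\|_{\mathrm{TV}}$, then $\int(1-|Q_p|)\,d|\nu|=0$, so the open set $U_p=\{|Q_p|<1\}$, which contains $p$, is $|\nu|$-null. The sets $U_p$ cover $\mathbb{T}\setminus X$. In a second countable space every open cover has a countable subcover (Lindel\"of's theorem), so $|\nu|(\mathbb{T}\setminus X)=0$. Thus $\nu-\mu=\sum_xa_x\delta_x$ with $\sum_xa_x\zeta_x^k=0$ for $|k|\le m$, where the numbers $\zeta_x=e^{-2\pi ix}$ are distinct and nonzero. Since $|X|\le2m+1$, there are $|X|$ consecutive values of $k$ available, and they form an invertible Vandermonde system. Hence $a=0$.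
\end{proof}

\begin{example}[Equally spaced points]\label{ex:lattice}
The set $X=\{j/n:0\le j<n\}$ is $m$-recoverable if and only if $n\le m$.

Let $n>m$. The probability measure $\frac1n\sum_j\delta_{j/n}$ has $y_0=1$ and $y_k=0$ for $0<|k|\le m$, because $n$ does not divide $k$. Lebesgue measure has the same moments and the same norm, so uniqueness fails.

Let $n\le m$; we apply Lemma~\ref{lem:suff}. If $u$ is a constant $c$, take $Q(t)=c(1-\frac12\sin^2n\pi t)$, which has degree $n$ and modulus less than $1$ off $X$. Otherwise use the Fej\'er kernel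
\[
F(t)=\Big(\frac{\sin n\pi t}{n\sin\pi t}\Big)^2=\frac1n\sum_{|k|<n}\Big(1-\frac{|k|}n\Big)e^{2\pi ikt}.
\]
It equals $1$ at $0$, vanishes at the other points of $X$, and is positive off $X$. Also $\sum_jF(t-j/n)=1$, since summing over the shifts kills every frequency but $k=0$. So $Q(t)=\sum_ju_{j/n}F(t-j/n)$ interpolates $u$, and for $t\notin X$ it is an average of the values of $u$ with positive weights. These values are unimodular and not all equal, so $|Q(t)|<1$.

The case $n=m+1$ gives $\delta_m\ge\frac1{m+1}$, which already proves (ii). The case $n=1$ and its translates show that single points are recoverable, so $\delta_m\le\frac12$.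
\end{example}

To prove that a certificate does \emph{not} exist, we use real signs. If $u=\pm1$, the real part of a certificate $Q$ is again a certificate, so we may take $Q$ real. Then $g=(1-Q)/2$ satisfies $0\le g\le1$ and takes the values $0$ and $1$ on $X$. These are extreme values, so $g'=0$ on $X$: each point imposes two linear conditions. When $|X|=m$, the $2m$ conditions leave about one free parameter out of $2m+1$, and the inequalities $g\ge0$ and $1-g\ge0$ bound that parameter from opposite sides. The smallest case shows the whole mechanism.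

\begin{example}[Two points, $m=2$]\label{ex:two}
Let $X=\{0,d\}$ with $0<d\le\frac12$, $u_0=1$, $u_d=-1$. Put $S(t)=\sin\pi t\,\sin\pi(t-d)$, $c=\cot\pi(t-d)$, $c'=\cot\pi t$ and $\gamma=\cot\pi d$. The addition formulas give $\sin\pi d/S=c-c'$ and $cc'+1=\gamma(c-c')$, and therefore
\[
\frac{\sin^2\pi d}{S^2}=(1+c^2-2\gamma c)+(1+c'^2+2\gamma c') .
\]
The first bracket has its poles at $d+\mathbb{Z}$ and the second at $\mathbb{Z}$. Let $g\in\mathcal{T}_2$ come from a real certificate. Then $g$ has a double zero at $0$ and $1-g$ has a double zero at $d$, so $\sin^2(\pi d)\,g/S^2-(1+c^2-2\gamma c)$ has no poles. It is $1$-periodic, and it is bounded as $|\operatorname{Im}t|\to\infty$ because $|g|\le Ce^{4\pi|\operatorname{Im}t|}$ and $|S|^2\ge\sinh^4(\pi\operatorname{Im}t)$. By Liouville's theorem it is a constant $q$: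
\[
\sin^2(\pi d)\,\frac{g}{S^2}=1+c^2-2\gamma c+q,\qquad
\sin^2(\pi d)\,\frac{1-g}{S^2}=1+c'^2+2\gamma c'-q .
\]
Both left sides are nonnegative on $\mathbb{T}\setminus X$. As $c$ and $c'$ run through the real numbers, both brackets have minimum $1-\gamma^2$, so $\gamma^2-1\le q\le1-\gamma^2$. This is impossible if $\gamma>1$, that is, if $d<\frac14$. If $d\ge\frac14$, then $q=0$ works: $g=S^2(1+c^2-2\gamma c)/\sin^2\pi d=\sin^2\pi t\,(1-\gamma\sin2\pi(t-d))/\sin^2\pi d$ has degree at most $2$.
\end{example}

For equally spaced points $\gamma=0$, and both brackets are positive. Unequal spacing creates the simple-pole terms $-2\gamma c$ and $2\gamma c'$, which change sign. With two points the defect must be large to win. We shall see that with many points an arbitrarily small defect wins, because far from a pole a simple pole dominates a double pole.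

\section{From the torus to the line}\label{sec:line}

If $Q$ has degree $m$, then $Q(z/m)$ has frequencies in $[-1,1]$, and a separation $\Delta/m$ becomes $\Delta$. The class $\mathcal{B}_1$ is what remains as $m\to\infty$. Directly from the definition, $\mathcal{B}_\tau$ is convex, it is invariant under real translations and under $f\mapsto\overline{f(\bar z)}$, and $f(\sigma z)\in\mathcal{B}_{\sigma\tau}$ if $f\in\mathcal{B}_\tau$ and $\sigma>0$. It is also compact in the following sense.

\begin{lemma}\label{lem:montel}
If $f_N\in\mathcal{B}_{\tau_N}$ and $\tau_N\to\tau>0$, then a subsequence of $(f_N)$ converges locally uniformly to a function in $\mathcal{B}_\tau$.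
\end{lemma}

\begin{proof}
The sequence is uniformly bounded on compact sets, so by Montel's theorem a subsequence converges locally uniformly to an entire function. The bound passes to the limit at each point.
\end{proof}

\begin{lemma}\label{lem:periodic}
Let $m\ge1$ be an integer. The trigonometric polynomials of degree at most $m$ that are bounded by $1$ on $\mathbb{R}$ are exactly the $1$-periodic functions in $\mathcal{B}_m$.
\end{lemma}

\begin{proof}
Let $Q\in\mathcal{T}_m$ with $|Q|\le1$ on $\mathbb{R}$, and put $\zeta=e^{2\pi iz}$. Then $\zeta^mQ$ is a polynomial in $\zeta$ bounded by $1$ on $|\zeta|=1$, hence on $|\zeta|\le1$ by the maximum principle. For $\operatorname{Im}z\ge0$ this gives $|Q(z)|\le|\zeta|^{-m}=e^{2\pi m\operatorname{Im}z}$. For $\operatorname{Im}z\le0$ use the polynomial $\zeta^{-m}Q$ in $\zeta^{-1}$.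

Conversely, let $Q\in\mathcal{B}_m$ be $1$-periodic, with Fourier coefficients $q_k$. By Cauchy's theorem on the rectangle with vertices $0,1,1+is,is$, whose vertical sides cancel by periodicity,
\[
q_k=\int_0^1Q(t+is)e^{-2\pi ik(t+is)}\,dt,\qquad|q_k|\le e^{2\pi m|s|+2\pi ks}\qquad(s\in\mathbb{R}).
\]
Letting $s\to-\infty$ for $k>m$ and $s\to+\infty$ for $k<-m$ gives $q_k=0$ for $|k|>m$. A continuous function is determined by its Fourier coefficients, so $Q\in\mathcal{T}_m$.
\end{proof}

\begin{lemma}\label{lem:transfer}
Let $\Lambda_0\subset\mathbb{R}$ be finite and $\Delta$-separated, $u$ unimodular on $\Lambda_0$, $\sigma>0$, and $m>2\sigma\operatorname{diam}\Lambda_0$. Then $X=\frac\sigma m\Lambda_0\bmod1$ has $\Delta_{\mathbb{T}}(X)\ge\sigma\Delta/m$. If $\mu=\sum_\lambda\bar u_\lambda\delta_{\sigma\lambda/m}$ is a minimizer of \eqref{eq:tv} with input $y(\mu)$, then there is $f\in\mathcal{B}_\sigma$ with $f=u$ on $\Lambda_0$.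
\end{lemma}

\begin{proof}
The set $\frac\sigma m\Lambda_0$ has diameter less than $\frac12$, so its wrap-around distances are its real distances. Lemma~\ref{lem:nec} gives a certificate $Q$, which lies in $\mathcal{B}_m$ by Lemma~\ref{lem:periodic}. Take $f(z)=Q(\sigma z/m)$.
\end{proof}

On a lattice of spacing $1$, interpolation in $\mathcal{B}_1$ always succeeds, by the analogue of the Fej\'er kernel.

\begin{example}\label{ex:fejer}
Let $K(z)=\big(\frac{\sin\pi z}{\pi z}\big)^2=\int_{-1}^1(1-|s|)e^{2\pi isz}\,ds$ and $|u_n|=1$ for $n\in\mathbb{Z}$. Then $f(z)=\sum_nu_nK(z-\frac12-n)$ lies in $\mathcal{B}_1$ and $f(\frac12+n)=u_n$. The interpolation holds since $K(0)=1$ and $K$ vanishes at the other integers. The expansion $\pi^2/\sin^2\pi x=\sum_n(x-n)^{-2}$ says that $\sum_nK(x-n)=1$, so every partial sum $f_N$ is bounded by $1$ on $\mathbb{R}$. By the integral formula, $e^{\pm2\pi iz}f_N(z)$ is bounded in the half-plane $\pm\operatorname{Im}z\ge0$. A bounded analytic function in a half-plane, continuous up to the boundary, is bounded by its supremum on the boundary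 (Phragm\'en--Lindel\"of), so $f_N\in\mathcal{B}_1$. The series converges locally uniformly, so $f\in\mathcal{B}_1$.
\end{example}

Now push the two halves of $\frac12+\mathbb{Z}$ apart. No gap gets shorter, yet interpolation breaks, however small the push.

\begin{proposition}\label{prop:gap}
Let $\alpha\in(\frac12,\frac34)$, $x_k=\alpha+k$, and $\Lambda=\{\pm x_k:k\ge0\}$. This set is $1$-separated: all its gaps equal $1$, except for one gap of length $2\alpha>1$. There is $u\colon\Lambda\to\{\pm1\}$ such that no $f\in\mathcal{B}_1$ satisfies $f=u$ on $\Lambda$.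
\end{proposition}

\section{A lattice with one long gap}\label{sec:gap}

We prove Proposition~\ref{prop:gap} along the lines of Example~\ref{ex:two}: divide $g$ by the square of a function $S$ that vanishes on $\Lambda$, expand in partial fractions, pin the free constant, and find a point where positivity fails. Put $b=2\alpha-1\in(0,\frac12)$ and $\mathbb{N}_0=\{0,1,2,\dots\}$. The letter $C$ denotes constants that depend only on $\alpha$.

\subsection{The function $S$ and its principal parts}

We need an entire function with simple zeros exactly on $\Lambda$ whose square grows like $e^{2\pi|\operatorname{Im}z|}$, so that $g/S^2$ is nearly bounded. The function $1/\Gamma$ is entire with simple zeros at $0,-1,-2,\dots$ and no others, so we take the even function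
\[
S(z)=\frac1{\Gamma(\alpha+z)\Gamma(\alpha-z)} .
\]
The reflection formula $\Gamma(s)\Gamma(1-s)=\pi/\sin\pi s$ with $s=\alpha-z$ gives
\begin{equation}\label{eq:w}
\frac1{S(z)^2}=w(z)\,\frac{\pi^2}{\sin^2\pi(z-\alpha)},\qquad w(z)=\Big(\frac{\Gamma(\alpha+z)}{\Gamma(1-\alpha+z)}\Big)^2 .
\end{equation}
The factor $w$ is analytic for $\operatorname{Re}z>-(1-\alpha)$ and positive on $[0,\infty)$. It measures the departure from the lattice: for $\alpha=\frac12$ it would be identically $1$.

Stirling's formula states that for fixed real $a$, $\log\Gamma(z+a)=(z+a-\frac12)\log z-z+\frac12\log2\pi+O(1/|z|)$ uniformly in $\operatorname{Re}z\ge0$ as $|z|\to\infty$. Subtracting the cases $a=\alpha$ and $a=1-\alpha$ gives $w(z)=z^{2b}(1+E(z))$ with $E(z)=O(1/|z|)$ in $\operatorname{Re}z\ge0$. Cauchy's estimate on the disc $|z-x|\le x/2$ gives $E'(x)=O(x^{-2})$ for real $x\to+\infty$. Differentiating the product, we obtain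
\begin{equation}\label{eq:asym}
w(x)=x^{2b}\big(1+O(1/x)\big),\qquad w'(x)=2b\,x^{2b-1}\big(1+O(1/x)\big)\qquad(x\to+\infty).
\end{equation}
In particular $w(x_k)\le C(1+k)^{2b}$ and $|w'(x_k)|\le C(1+k)^{2b-1}$ for all $k\ge0$.

Since $\pi^2/\sin^2\pi h=h^{-2}+O(1)$ as $h\to0$, with no term in $h^{-1}$, formula \eqref{eq:w} shows that the principal part of $1/S^2$ at $x_k$ is
\[
\varphi_k(z)=\frac{w(x_k)}{(z-x_k)^2}+\frac{w'(x_k)}{z-x_k}.
\]
By evenness the principal part at $-x_k$ is $\varphi_k(-z)$. For $A\subset\mathbb{N}_0$ let $\Phi_A=\sum_{k\in A}\varphi_k$, and write $\Phi=\Phi_{\mathbb{N}_0}$.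

\begin{lemma}\label{lem:est}
Let $A\subset\mathbb{N}_0$ and $R_N=\alpha+N+\frac12$ for integers $N\ge1$.
\begin{enumerate}
\item[(a)] The series $\Phi_A$ converges absolutely and locally uniformly off the points $x_k$, $k\in A$; its sum is meromorphic with principal parts $\varphi_k$, $k\in A$.
\item[(b)] $\Phi_A(-t)\to0$ and $\Phi_A(\pm it)\to0$ as $t\to+\infty$.
\item[(c)] $\max_{|z|=R_N}|\Phi_A(z)|=o(R_N)$ as $N\to\infty$.
\item[(d)] $|S(z)|^{-2}\le CR_N^{2b}e^{-2\pi|\operatorname{Im}z|}$ for $|z|=R_N$.
\end{enumerate}
\end{lemma}

\begin{proof}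
Whenever $|z-x_k|\ge(1+k)/4$, the bounds on $w(x_k)$ and $w'(x_k)$ give
\begin{equation}\label{eq:term}
|\varphi_k(z)|\le C(1+k)^{2b-2},
\end{equation}
and the right side is summable because $2b<1$. Note that $x_k\ge(1+k)/2$.

(a) If $|z|\le\rho$ and $x_k\ge2\rho$, then $|z-x_k|\ge x_k/2\ge(1+k)/4$, so \eqref{eq:term} holds for all but finitely many $k$.

(b) For $z=-t$ or $z=\pm it$ we have $|z-x_k|\ge\max(t,x_k)$. So each term tends to $0$ and \eqref{eq:term} holds for all $k$. Apply dominated convergence.

(c) On the circle, $|z-x_k|\ge|R_N-x_k|=|N+\frac12-k|$. For $k\ge2N+1$ this is at least $(1+k)/4$, so these terms contribute $O(1)$ by \eqref{eq:term}. For $k\le2N$ use $w(x_k)\le CN^{2b}$ and $|w'(x_k)|\le C$; each value $j+\frac12$, $0\le j\le N$, is taken by $|N+\frac12-k|$ at most twice, so these terms contribute at most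
\[
CN^{2b}\sum_{j\ge0}\big(j+\tfrac12\big)^{-2}+C\sum_{j=0}^N\big(j+\tfrac12\big)^{-1}=O(N^{2b})+O(1+\log N)=o(N).
\]

(d) By evenness let $\operatorname{Re}z\ge0$. Then $z$ is at distance at least $\frac12$ from each $x_k$ and at least $1-\alpha>\frac14$ from $\alpha-1,\alpha-2,\dots$, so $\zeta=z-\alpha$ is at distance at least $\frac14$ from $\mathbb{Z}$. On the set of such $\zeta$ the function $|\sin\pi\zeta|\,e^{-\pi|\operatorname{Im}\zeta|}$ is continuous, positive and $1$-periodic, and it tends to $\frac12$ uniformly as $|\operatorname{Im}\zeta|\to\infty$. So it is bounded below by a positive constant. Insert this and $|w(z)|\le CR_N^{2b}$ into \eqref{eq:w}.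
\end{proof}

We shall use twice that an entire function $G$ with $\max_{|z|=R_N}|G|=o(R_N)$ is constant: by Cauchy's estimates its Taylor coefficient of order $j\ge1$ is $o(R_N^{1-j})$, hence zero. The first use gives the partial fraction expansion
\begin{equation}\label{eq:pf}
\frac1{S(z)^2}=\Phi(z)+\Phi(-z).
\end{equation}
Indeed, the difference of the two sides is entire by (a) and $o(R_N)$ on the circles by (c), (d) and $2b<1$, so it is constant. Along $z=it$, $t\to+\infty$, formula \eqref{eq:w} gives $|S|^{-2}\le Ct^{2b}/\sinh^2\pi t\to0$, and the sums tend to $0$ by (b). So the constant is zero.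

\subsection{What an interpolant forces}

For $A\subset\mathbb{N}_0$ define $u^A$ on $\Lambda$ by $u^A=-1$ at $x_k$ for $k\in A$, and $u^A=+1$ at all other points, including every $-x_k$. An interpolant of $u^A$ will satisfy $g/S^2=\Phi_A+q$, and the difficulty is the constant $q$: a positive $q$ can hide negative values of $\Phi_A$. The inequality $g\ge0$ bounds $q$ from below wherever $\Phi_A$ is small, which happens far to the left. The inequality $1-g\ge0$ bounds $q$ from above wherever the remaining terms of \eqref{eq:pf} are small, which happens far to the right if almost all $k$ belong to $A$. This dictates the hypothesis.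

\begin{lemma}\label{lem:pos}
Let $A\subset\mathbb{N}_0$ have finite complement $A^c$. If some $f\in\mathcal{B}_1$ satisfies $f=u^A$ on $\Lambda$, then for all $t>0$
\begin{equation}\label{eq:pos}
\Phi_A(-t)=\sum_{k\in A}\Big[\frac{w(x_k)}{(t+x_k)^2}-\frac{w'(x_k)}{t+x_k}\Big]\ge0 .
\end{equation}
\end{lemma}

\begin{proof}
Since $u^A$ is real, $\frac12\big(f(z)+\overline{f(\bar z)}\big)$ is also an interpolant in $\mathcal{B}_1$, so we may assume that $f$ is real on $\mathbb{R}$. Then $-1\le f\le1$ on $\mathbb{R}$ and $f=\pm1$ on $\Lambda$, so $f'=0$ on $\Lambda$. Let $g=(1-f)/2$. Then $0\le g\le1$ on $\mathbb{R}$, $|g(z)|\le e^{2\pi|\operatorname{Im}z|}$, the function $1-g$ has at least a double zero at $x_k$ for $k\in A$, and $g$ has at least a double zero at every other point of $\Lambda$.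

At $x_k$ with $k\in A$, $g/S^2=1/S^2-(1-g)/S^2$ has principal part $\varphi_k$; at the other points of $\Lambda$ it is regular. So $g/S^2-\Phi_A$ is entire. On $|z|=R_N$ we have $|g/S^2|\le CR_N^{2b}$ by Lemma~\ref{lem:est}(d): the growth allowed in $\mathcal{B}_1$ cancels exactly. With (c), the difference is $o(R_N)$, so it is a constant $q$, which is real because both terms are real on $\mathbb{R}$. Subtracting from \eqref{eq:pf},
\begin{equation}\label{eq:two}
\frac{g(z)}{S(z)^2}=\Phi_A(z)+q,\qquad\frac{1-g(z)}{S(z)^2}=\Phi_{A^c}(z)+\Phi(-z)-q .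
\end{equation}
Both left sides are nonnegative on $\mathbb{R}\setminus\Lambda$. In the first identity let $z=-t\to-\infty$ outside $\Lambda$; by (b), $q\ge0$. In the second let $z=T\to+\infty$ outside $\Lambda$. Then $\Phi_{A^c}(T)\to0$ because the sum is finite, and $\Phi(-T)\to0$ by (b), so $-q\ge0$. Thus $q=0$, and \eqref{eq:pos} holds for $t\notin\Lambda$. It holds for all $t>0$ because $\Phi_A$ is continuous on the negative axis.
\end{proof}

\subsection{A sign pattern that violates positivity}

For $\alpha=\frac12$ we would have $w'=0$, and every term in \eqref{eq:pos} would be positive, in agreement with Example~\ref{ex:fejer}. For $\alpha>\frac12$ the $k$th term is negative as soon as $t+x_k>w(x_k)/w'(x_k)$, and this ratio is about $x_k/2b$ for large $k$. But $A$ must contain all large $k$, and for fixed $t$ those terms are positive. To weigh the two effects, put $t=L$ and $x_k=Ly$. By \eqref{eq:asym} the term is approximately $L^{2b-2}\theta(y)$, where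
\[
\theta(y)=\frac{y^{2b}}{(1+y)^2}-\frac{2b\,y^{2b-1}}{1+y}=-H'(y),\qquad H(y)=\frac{y^{2b}}{1+y}.
\]
Since $0<2b<1$, the function $H$ vanishes at $0$ and at $\infty$, so $\int_0^\infty\theta=0$: over the whole half-line the two effects cancel. We may delete a bounded range of $y$. For small $r$, the window $[1,1/r)$ carries the integral $H(1)-H(1/r)$, which is close to $H(1)=\frac12$, and deleting it leaves a negative total. We also delete $[0,r)$, where \eqref{eq:asym} is not uniform; this raises the total by only $H(r)$.

\begin{lemma}\label{lem:neg}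
Fix $r\in(0,1)$ with $r^{2b}+r^{1-2b}<\frac12$, and for $L>0$ let
\[
A_L=\{k:rL\le x_k<L\}\cup\{k:x_k\ge L/r\}.
\]
Then $A_L$ has finite complement, and $\Phi_{A_L}(-L)<0$ for all large $L$.
\end{lemma}

Such an $r$ exists because both exponents are positive. For $\alpha=\frac58$ we have $2b=\frac12$, and $r=\frac1{25}$ gives the sum $0.4$.

\begin{proof}
The complement consists of indices with $x_k<L/r$. With $y_k=x_k/L$,
\[
L^{1-2b}\Phi_{A_L}(-L)=\frac1L\sum_{k\in A_L}\Big[\frac{L^{-2b}w(Ly_k)}{(1+y_k)^2}-\frac{L^{1-2b}w'(Ly_k)}{1+y_k}\Big].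
\]
Let implied constants depend on $\alpha$ and $r$. For $y\ge r$, \eqref{eq:asym} gives $L^{-2b}w(Ly)=y^{2b}(1+O(1/L))$ and $L^{1-2b}w'(Ly)=2by^{2b-1}(1+O(1/L))$, so the bracket equals $\theta(y_k)+O\big(L^{-1}(1+y_k)^{2b-2}\big)$. The $y_k$ are spaced by $1/L$ and $(1+y)^{2b-2}$ is decreasing, so $\frac1L\sum_k(1+y_k)^{2b-2}\le\frac1L+\int_0^\infty(1+y)^{2b-2}\,dy$. The errors thus contribute $O(1/L)$.

It remains to compare a Riemann sum with an integral. On $[r,\infty)$ the function $\theta$ is bounded, and $\theta=O(y^{2b-2})$ and $\theta'=O(y^{2b-3})$ are integrable. For $J_k=[y_k,y_k+1/L)$ we have $\big|\frac1L\theta(y_k)-\int_{J_k}\theta\big|\le\frac1L\int_{J_k}|\theta'|$. For large $L$ the union of the disjoint intervals $J_k$, $k\in A_L$, differs from $[r,1)\cup[1/r,\infty)$ by at most three intervals of length at most $1/L$ inside $[r,\infty)$. Hence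
\[
\lim_{L\to\infty}L^{1-2b}\Phi_{A_L}(-L)=\int_r^1\theta+\int_{1/r}^\infty\theta=H(r)-\frac12+H(1/r)=\frac{r^{2b}+r^{1-2b}}{1+r}-\frac12<0 .\qedhere
\]
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:gap}]
Take $A=A_L$ with $\Phi_{A_L}(-L)<0$. Then \eqref{eq:pos} fails at $t=L$, so by Lemma~\ref{lem:pos} no $f\in\mathcal{B}_1$ equals $u=u^A$ on $\Lambda$.
\end{proof}

\begin{remark}
The hypothesis $\alpha>\frac12$ enters through $H(0)=0$, that is, through the existence of $r$; for $\alpha=\frac12$ the proposition is false by Example~\ref{ex:fejer}. The hypothesis $\alpha<\frac34$, that is $2b<1$, makes $\Phi_A$ converge, leaves only a constant undetermined in \eqref{eq:two}, and gives $H(\infty)=0$.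
\end{remark}

\section{Proof of Theorem~\ref{thm:disproof}}\label{sec:disproof}

Proposition~\ref{prop:gap} concerns an infinite set with separation exactly $1$, while the theorem needs a finite set and a margin $\varepsilon_0$. Compactness supplies both at once. Take $\Lambda$ and $u$ as in the proposition, and let $\Lambda_N=\Lambda\cap[-N,N]$.

\begin{lemma}\label{lem:finite}
For some integer $N\ge1$ there is no $f\in\mathcal{B}_{1+1/N}$ with $f=u$ on $\Lambda_N$.
\end{lemma}

\begin{proof}
Otherwise choose such an $f_N$ for every $N$. By Lemma~\ref{lem:montel} a subsequence converges to some $f\in\mathcal{B}_1$. Each $\lambda\in\Lambda$ lies in $\Lambda_N$ for large $N$, so $f=u$ on $\Lambda$, against Proposition~\ref{prop:gap}.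
\end{proof}

Fix this $N$, and put $\varepsilon_0=1/N$, $\Lambda_0=\Lambda_N$ and $m_0=\lceil4N(1+\varepsilon_0)\rceil+1$. For $m\ge m_0$, Lemma~\ref{lem:transfer} applies with $\Delta=1$ and $\sigma=1+\varepsilon_0$, because $\operatorname{diam}\Lambda_0\le2N$. It gives $\Delta_{\mathbb{T}}(X_m)\ge\frac{1+\varepsilon_0}m$. Since $u$ is real, $\mu_m$ is the measure of that lemma; if it were a minimizer, there would be $f\in\mathcal{B}_{1+\varepsilon_0}$ with $f=u$ on $\Lambda_N$, against Lemma~\ref{lem:finite}. So $X_m$ is not $m$-recoverable, no $\delta\le\frac{1+\varepsilon_0}m$ lies in $D_m$, and $m\delta_m\ge1+\varepsilon_0$ for $m\ge m_0$. Thus $\limsup m\delta_m>1$, so (i) is false and $m\delta_m\not\to1$. Statement (ii) holds with $X=X_m$ for every $c<1$ and $m\ge m_0$. \qed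

\section{Proof of Theorem~\ref{thm:limit}}\label{sec:limit}

Like $D_m$, the set of $\Delta$ for which $P(\Delta)$ holds is upward closed. So $P(\Delta)$ holds for $\Delta>\kappa_*$, and $\kappa_*\ge\Delta$ whenever $P(\Delta)$ fails.

\subsection{Recovery implies interpolation: $\kappa_*\le\liminf m\delta_m\le1.26$}

Fernandez-Granda \cite{FG} proved that if $m\ge10^3$ and $\Delta_{\mathbb{T}}(X)\ge1.26/m$, then every measure supported on $X$ is the unique solution of \eqref{eq:tv}. Hence $m\delta_m\le1.26$ for $m\ge10^3$.

Let $\kappa>\liminf m\delta_m$; we show $P(\kappa)$. Let $\Lambda$ be $\kappa$-separated and $u$ unimodular on $\Lambda$. The set $\Lambda_N=\Lambda\cap[-N,N]$ is finite. For infinitely many $m$ we have $\kappa/m>\delta_m$, hence $\kappa/m\in D_m$; choose such an $m>4N$. By Lemma~\ref{lem:transfer} with $\sigma=1$, the set $\frac1m\Lambda_N\bmod1$ has separation at least $\kappa/m$, so it is $m$-recoverable, and there is $f_N\in\mathcal{B}_1$ with $f_N=u$ on $\Lambda_N$. By Lemma~\ref{lem:montel} a subsequence converges to $f\in\mathcal{B}_1$ with $f=u$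 on $\Lambda$. So $P(\kappa)$ holds, and $\kappa_*\le\liminf m\delta_m$.

\subsection{The bound $\kappa_*>1$}

Let $\Lambda_N$, $u$ and $\varepsilon_0=1/N$ be as in Section~\ref{sec:disproof}. If $P(1+\varepsilon_0)$ held, there would be $F\in\mathcal{B}_1$ with $F((1+\varepsilon_0)\lambda)=u_\lambda$ for $\lambda\in\Lambda_N$. Then $f(z)=F((1+\varepsilon_0)z)$ would contradict Lemma~\ref{lem:finite}. So $\kappa_*\ge1+\varepsilon_0$.

\subsection{Interpolation implies recovery: $\limsup m\delta_m\le\kappa_*$}

Two things separate $P(\Delta)$ from the hypothesis of Lemma~\ref{lem:suff}. The interpolant need not be periodic, and it need not have modulus less than $1$ at a given point. Averaging repairs the first defect at no cost. Blending two certificates repairs the second at the cost of two degrees, which is negligible since $(m-2)/m\to1$.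

\begin{lemma}\label{lem:avg}
Suppose that $P(\Delta)$ holds and that $\ell\ge\Delta$ is an integer. If $Y\subset\mathbb{T}$ is finite with $\Delta_{\mathbb{T}}(Y)\ge\Delta/\ell$ and $v$ is unimodular on $Y$, then $(Y,v)$ has a certificate of degree $\ell$.
\end{lemma}

\begin{proof}
If $Y=\emptyset$ take $Q=0$. Otherwise view $Y$ in $[0,1)$. Two distinct points $\ell(y+n)$ and $\ell(y'+n')$ are at distance at least $\ell\,\Delta_{\mathbb{T}}(Y)\ge\Delta$ if $y\ne y'$, and at least $\ell\ge\Delta$ if $y=y'$. So $P(\Delta)$ gives $f\in\mathcal{B}_1$ with $f(\ell(y+n))=v_y$ for $y\in Y$, $n\in\mathbb{Z}$. The averages $f_N(z)=\frac1N\sum_{n=1}^Nf(z+\ell n)$ lie in $\mathcal{B}_1$, satisfy $f_N(\ell y)=v_y$, and are nearly periodic: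
\[
|f_N(z+\ell)-f_N(z)|=\tfrac1N\big|f(z+\ell(N+1))-f(z+\ell)\big|\le\tfrac2N\,e^{2\pi|\operatorname{Im}z|}.
\]
A subsequential limit $F\in\mathcal{B}_1$ is $\ell$-periodic with $F(\ell y)=v_y$. Then $Q(z)=F(\ell z)$ is a $1$-periodic function in $\mathcal{B}_\ell$, hence a certificate of degree $\ell$ by Lemma~\ref{lem:periodic}.
\end{proof}

To get $|Q(p)|<1$, one would like to average a certificate $Q_1$ with a second one whose value at $p$ points in the opposite direction. Adding $p$ to $X$ may destroy the separation. We therefore drop the points of $X$ near $p$ from the second certificate, and we give it weight zero at those points.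

\begin{lemma}\label{lem:strict}
Suppose that $P(\Delta)$ holds and that $\ell>2\Delta$ is an integer. Let $X\subset\mathbb{T}$ be finite with $\Delta_{\mathbb{T}}(X)\ge\Delta/\ell$. For every unimodular $u$ on $X$ and every $p\in\mathbb{T}\setminus X$ there is a certificate $Q$ of degree $\ell+2$ for $(X,u)$ with $|Q(p)|<1$.
\end{lemma}

\begin{proof}
Put $\eta=\Delta/\ell<\frac12$ and $N_p=\{x\in X:|x-p|_{\mathbb{T}}<\eta\}$. Each point of $N_p$ is $p+s$ with $0<|s|<\eta$, and two such points with $s$ of the same sign would be at distance less than $\eta$. So $|N_p|\le2$. By Lemma~\ref{lem:avg} there is a certificate $Q_1$ of degree $\ell$ for $(X,u)$. Write $Q_1(p)=\rho\,\omega$ with $0\le\rho\le1$ and $|\omega|=1$. The set $(X\setminus N_p)\cup\{p\}$ has separation at least $\eta$, so there is also $Q_2\in\mathcal{T}_\ell$ with $|Q_2|\le1$, $Q_2=u$ on $X\setminus N_p$ and $Q_2(p)=-\omega$. Let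
\[
h(t)=1-\frac12\prod_{x\in N_p}\sin^2\pi(t-x),
\]
where an empty product equals $1$. Each factor $\frac12(1-\cos2\pi(t-x))$ has degree $1$, so $h\in\mathcal{T}_2$. Also $\frac12\le h\le1$, $h=1$ on $N_p$, and $h(p)<1$. The polynomial $Q=hQ_1+(1-h)Q_2$ has degree at most $\ell+2$ and $|Q|\le h+(1-h)=1$. On $N_p$ it equals $Q_1=u$, and on $X\setminus N_p$ both $Q_1$ and $Q_2$ equal $u$. Finally $Q(p)=\omega\big(h(p)\rho-(1-h(p))\big)$, and the real factor lies in $[-\frac12,h(p)]\subset(-1,1)$.
\end{proof}

Let $\varepsilon>0$ and $\Delta=\kappa_*+\varepsilon$, so that $P(\Delta)$ holds. Let $m$ be so large that $\ell=m-2>2\Delta$ and $\frac{m-2}m(\kappa_*+2\varepsilon)\ge\Delta$. Let $X$ be finite with $\Delta_{\mathbb{T}}(X)\ge(\kappa_*+2\varepsilon)/m$. Then $\Delta_{\mathbb{T}}(X)\ge\Delta/\ell$, so Lemma~\ref{lem:strict} provides the certificates of degree $m$ required in Lemma~\ref{lem:suff}. If $|X|\ge2$, the $|X|$ arcs between consecutive points have total length $1$, so $|X|\le m/(\kappa_*+2\varepsilon)<m$ because $\kappa_*>1$. In all cases $|X|\le2m+1$, and $X$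 is $m$-recoverable. Hence $m\delta_m\le\kappa_*+2\varepsilon$ for all large $m$. Since $\varepsilon$ is arbitrary, $\limsup m\delta_m\le\kappa_*\le\liminf m\delta_m$. Together with $1<\kappa_*\le1.26$ this proves Theorem~\ref{thm:limit}. \qed

\begin{thebibliography}{9}

\bibitem{FG}
Fernandez-Granda, \emph{Super-resolution of point sources via convex programming}, Information and Inference \textbf{5} (2016).

\bibitem{thesis}
\emph{A Total Variation Approach To},
\texttt{https://arietiform.com/\allowbreak application/\allowbreak nph-tsq.cgi/\allowbreak en/20/\allowbreak https/\allowbreak web.archive.org/\allowbreak web/\allowbreak 20200218022102/\allowbreak https:/=2fspiral.imperial.ac.uk:8443/\allowbreak bitstream/\allowbreak 10044/1/65670/1/\allowbreak Ferreira=2520Da=2520Costa-M-\allowbreak =25202018-PhD-Thesis.pdf}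

\end{thebibliography}
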